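\title{The Gauss map of a smooth complete intersection is purely inseparable}

\begin{abstract}
Let $X\subset\mathbb P^N$ be a smooth complete intersection of positive dimension and degree at least $2$ over an algebraically closed field of characteristic $p>0$. We prove that the Gauss map of $X$ is finite and purely inseparable onto its image: a general embedded tangent space is tangent at one point only. A moving pair of points with the same tangent space gives a syzygy of degree $2$ of the Jacobian matrix, with coefficients in the section ring of an auxiliary cover of $X$. The Frobenius map and the Buchsbaum--Rim complex show that such syzygies do not exist in low degree. The same method yields a vanishing theorem for pullbacks of the tangent bundle. Examples show that neither smoothness nor the complete intersection hypothesis can be dropped.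
\end{abstract}

\section{Introduction}

Let $k$ be an algebraically closed field of characteristic $p\ge 0$; varieties are integral. Let $X\subset\mathbb P^N$ be a smooth projective variety of dimension $n$ and degree $d\ge2$. The \emph{Gauss map} $\gamma$ sends a point $P\in X$ to the point of the Grassmannian $\mathbb G$ of $n$-planes in $\mathbb P^N$ that represents the embedded tangent space $\mathbb T_PX$. Put $X'=\gamma(X)$ and regard $\gamma$ as a dominant morphism $X\to X'$. The field extension $k(X)/k(X')$ measures how much of $X$ is remembered by its tangent spaces.

Recall how such an extension is read geometrically. If $K/K'$ is a finite field extension, its \emph{separable degree} $s$ is the degree over $K'$ of the subfield of elements separable over $K'$. Separable degrees multiply in towers. The extension is \emph{purely inseparable} if $s=1$; for $p>0$ its degree is then a power of $p$. If a dominant morphism of varieties induces a finite extension of function fields of separable degree $s$, then its fibers over a dense open subset of the target have exactly $s$ points. So a finite Gauss map is purely inseparable if and only if it is generically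 injective, and it is birational if and only if $\deg\gamma=[k(X):k(X')]=1$.

It is well known that $\gamma$ is birational onto $X'$ in characteristic $0$. In positive characteristic this can fail. For a hypersurface $F=0$ the Grassmannian is the dual projective space and $\gamma=(\partial_0F:\dots:\partial_NF)$, where $\partial_i=\partial/\partial X_i$; so examples are easy to write down.

\begin{example}\label{ex:conic}
Let $p=2$ and let $X$ be the smooth conic $X_0X_2-X_1^2=0$. The gradient is $(X_2,0,X_0)$, so $\gamma$ sends $(s^2:st:t^2)$ to $(t^2:0:s^2)$. This is a bijection onto a line of the dual plane, of degree $2$. All tangent lines pass through $(0:1:0)$.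
\end{example}

\begin{example}\label{ex:fermat}
Let $q>1$ be a power of $p$ and let $X$ be the smooth hypersurface $\sum_iX_i^{q+1}=0$. The partial derivatives are $X_i^q$, so $\gamma(P)=(P_0^q:\dots:P_N^q)$. Since $\sum_i(P_i^q)^{q+1}=(\sum_iP_i^{q+1})^q$, this is a bijection onto the hypersurface with the same equation, and $k(X')=k(X)^q\ne k(X)$.
\end{example}

In both examples birationality fails only through Frobenius: distinct points still have distinct tangent spaces. A separable degree $s\ge2$ would be a failure of another kind, a general tangent space touching $X$ at $s$ points. This does happen for smooth varieties (Example~\ref{ex:segre}). For a complete intersection, that is, a variety whose homogeneous ideal is generated by $N-n$ forms, the tangent spaces are cut out by an explicit matrix with exactly $N-n$ rows, and one may hope that this leaves no room for such coincidences. The following conjecture is posed in \cite{problem}: \emph{if $X$ is a smooth complete intersection of degree at least $2$, then $\gamma$ is purely inseparable, or equivalently, generically injective.} For curves the statement follows from Kaji's inseparability theorem, and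 in characteristic $0$ it is contained in the birationality of $\gamma$. We prove it in every dimension for $p>0$.

\begin{theorem}\label{thm:main}
Let $X\subset\mathbb P^N$ be a smooth complete intersection of dimension $n\ge1$ and degree $d\ge2$ over an algebraically closed field $k$ of characteristic $p>0$. Then $\gamma\colon X\to X'$ is finite and purely inseparable.
\end{theorem}

If some of the generators of the ideal of $X$ are linear, we replace $\mathbb P^N$ by the linear subspace that they define. Its Grassmannian is a closed subvariety of $\mathbb G$ containing $X'$, so $\gamma\colon X\to X'$ does not change. We therefore fix the following notation for the whole paper: $p>0$, and $X\subset\mathbb P^N$ is a smooth variety of dimension $n\ge1$ whose ideal is generated by $c=N-n\ge1$ forms $F_1,\dots,F_c$ of degrees $d_j\ge2$. We put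
\[
e_j=d_j-1\ge1,\qquad e=e_1+\dots+e_c,\qquad d=\deg X=d_1\cdots d_c .
\]

\begin{corollary}\label{cor:degree}
We have $\deg\gamma=p^a$ for some $a\ge0$, and $p^a\cdot\deg X'=d\,e^n$, where $\deg X'$ is the degree in the Pl\"ucker embedding. In particular, if $p\nmid d\sum_j(d_j-1)$, then $\gamma$ is birational.
\end{corollary}

In Example~\ref{ex:fermat}, $d\,e^n=(q+1)q^n$ and $\deg X'=q+1$, so $\deg\gamma=q^n$. The method of proof also gives the following statement, where $T_X$ is the tangent sheaf.

\begin{theorem}\label{thm:vanishing}
Let $Z$ be an integral projective variety of any dimension, $f\colon Z\to X$ a surjective morphism, and $L=f^*\mathcal O_X(1)$.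
\begin{itemize}
\item[(a)] $H^0(Z,f^*T_X\otimes L^t)=0$ for all $t\le e-3$.
\item[(b)] Let $g\colon Z\to\mathbb P^N$ be a morphism with $g(z)\in\mathbb T_{f(z)}X$ for all $z$ in a dense set, and $g^*\mathcal O(1)\cong L^b\otimes\mathcal M$ with $\mathcal M$ a torsion line bundle and $1\le b\le e-2$. Then $b=1$ and $g=f$.
\end{itemize}
\end{theorem}

Section~\ref{sec:idea} explains the idea on plane curves. The algebraic core is Proposition~\ref{prop:key}; it settles Theorem~\ref{thm:main} at once for $e\ge3$ (Section~\ref{sec:pairs}). The cases $e\le2$ are intersections of quadrics and cubic hypersurfaces (Sections~\ref{sec:quadrics} and~\ref{sec:cubics}).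

\section{The idea: plane curves}\label{sec:idea}

Let $X$ be a smooth plane curve $F=0$ of degree $d\ge4$, so $e=d-1\ge3$, and write $F_i=\partial_iF$. Suppose that a general tangent line is tangent at a second point. Letting the pair of points move, we obtain an integral projective curve $Z$ and two different surjective morphisms $f,g\colon Z\to X$ with $\gamma f=\gamma g$, and we can arrange that $f^*\mathcal O(1)\cong g^*\mathcal O(1)$; the construction is carried out in Proposition~\ref{prop:pair}. Call this line bundle $L$, and let $x_i,y_i\in H^0(Z,L)$ be the pullbacks of the coordinates under $f$ and $g$.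

Choose coordinates so that the line $X_0=0$ is not tangent to $X$. Then $F_1$ and $F_2$ have no common zero on $X$, since at such a zero $P$ the tangent line $\sum_iF_i(P)Y_i=0$ would be $Y_0=0$. Both $f(z)$ and $g(z)$ lie on the tangent line at $f(z)$:
\[
\sum_{i=0}^2F_i(x)\,x_i=0,\qquad \sum_{i=0}^2F_i(x)\,y_i=0 .
\]
Multiply the first equation by $y_0$, the second by $x_0$, and subtract. The term with $F_0$ cancels and
\[
u_1F_1(x)+u_2F_2(x)=0,\qquad u_i=y_0x_i-x_0y_i\in H^0(Z,L^2).
\]
Geometrically, $(0:u_1:u_2)$ is the point where the common tangent line meets $X_0=0$. Define $\sigma=u_1/F_2(x)$ where $F_2(x)\ne0$ and $\sigma=-u_2/F_1(x)$ where $F_1(x)\ne0$. These open sets cover $Z$ and the two formulas agree on the overlap, so $\sigma$ is a global section of $L^{2-e}$ with $u_1=\sigma F_2(x)$ and $u_2=-\sigma F_1(x)$. But $L^{2-e}$ has negative degree. Hence $\sigma=0$, so $y_0x=x_0y$ and $f=g$, a contradiction.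

The argument is a degree count: every relation between $F_1$ and $F_2$ is a multiple of the trivial one $(F_2,-F_1)$, which has degree $e$, while the pair of points produces a relation of degree $2<e$.

For a surface in $\mathbb P^3$ the same steps give a relation $u_1F_1+u_2F_2+u_3F_3=0$ with $u_i\in H^0(Z,L^2)$, and a difficulty appears. As the $F_i(x)$ have no common zero, the Koszul complex
\[
0\to L^{2-2e}\to (L^{2-e})^{\oplus3}\to (L^{2})^{\oplus3}\to L^{2+e}\to0
\]
is an exact sequence of sheaves on $Z$, and the space of relations of degree $2$ injects into $H^1(Z,L^{2-2e})$. For $Z=X$ this group vanishes. But $Z$ is an unknown, possibly singular, cover of $X$, and nothing tells us that the group vanishes there. In terms of rings: $F_1,F_2,F_3$ form a regular sequence in the coordinate ring $R$ of $X$, but perhaps not in $D=\bigoplus_mH^0(Z,L^m)$.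

The remedy uses $p>0$. A fixed element $h\in R$ multiplies $D$ into a free $R$-module, where relations over $D$ split into relations over $R$; the price is an increase of $\deg h$ in the degree. Raising the relation to the power $q=p^i$ multiplies the gap $e-2$ between its degree and the degree of the trivial relations by $q$, while the price stays the same. For large $q$ the gap wins.

\section{The Jacobian matrix and transversal hyperplanes}\label{sec:jacobian}

Let $V=k^{N+1}$, so that $\mathbb P^N$ is the space of lines in $V$. Let $S=k[X_0,\dots,X_N]$, $R=S/(F_1,\dots,F_c)$ and $\mathfrak m=R_{>0}$. The ring $R$ is a graded domain of dimension $n+1$. The $c$ forms $F_j$ generate an ideal of height $c$, so they are a regular sequence and $R$ is Cohen--Macaulay. We use this in the following form. The \emph{grade} of an ideal is the maximal length of a regular sequence contained in it; in a Cohen--Macaulay ring grade equals height, so every ideal of $R$ with radical $\mathfrak m$ has grade $n+1$.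

Let $A=(\partial_iF_j)$ be the Jacobian matrix, of size $c\times(N+1)$; its $j$-th row consists of forms of degree $e_j$. We denote a point of $X$ and a vector of $V$ representing it by the same letter $P$. Since $X$ is smooth and the $F_j$ generate its ideal, $A(P)$ has rank $c$ for every $P\in X$. The \emph{affine tangent space} $\widehat T_P=\ker A(P)\subset V$ has dimension $n+1$; it is the tangent space at $P$ to the affine cone over $X$, and $\mathbb T_PX=\mathbb P(\widehat T_P)$. It contains $P$ by Euler's formula $\sum_iX_i\,\partial_iF_j=d_jF_j$. The spaces $\widehat T_P$ are the fibers of the vector bundle $\mathcal E$ defined by the exact sequence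
\begin{equation}\label{eq:E}
0\to\mathcal E\to V\otimes\mathcal O_X\xrightarrow{\ A\ }\bigoplus_{j=1}^c\mathcal O_X(e_j)\to0 .
\end{equation}

\begin{lemma}\label{lem:finite}
Let $\mathcal O_{\mathbb G}(1)$ be the Pl\"ucker line bundle. Then $\gamma^*\mathcal O_{\mathbb G}(1)\cong\mathcal O_X(e)$, and $\gamma$ is finite.
\end{lemma}

\begin{proof}
The morphism $\gamma$ classifies the subbundle $\mathcal E\subset V\otimes\mathcal O_X$, so $\mathcal E$ is the pullback of the universal subbundle $\mathcal U$. Now $\mathcal O_{\mathbb G}(1)=(\det\mathcal U)^{-1}$, and $\det\mathcal E\cong\mathcal O_X(-e)$ by \eqref{eq:E}. If $\gamma$ contracted a curve $C$, then $\mathcal O_X(e)|_C$ would be trivial, whereas it has degree $e\deg C>0$. So $\gamma$ is projective with finite fibers, hence finite.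
\end{proof}

The matrix $A$ has the Euler relation, of degree $1$, in its kernel over $R$, so a degree count cannot be applied to $A$ itself. As for plane curves, we remove one column. Call $\xi\in V^*$ \emph{transversal} if $\widehat T_P\not\subset\ker\xi$ for every $P\in X$, that is, if the hyperplane $\xi=0$ is nowhere tangent to $X$. For such $\xi$ put $V'=\ker\xi$ and $A'=A|_{V'}$. After a choice of basis of $V'$, $A'$ is a $c\times N$ matrix over $R$ whose $j$-th row consists of forms of degree $e_j$; its maximal minors are forms of degree $e$.

\begin{lemma}\label{lem:transversal}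
\begin{itemize}
\item[(i)] The transversal forms fill a dense open subset of $V^*$; in particular $V^*$ has a basis of transversal forms.
\item[(ii)] If $\xi\in V^*$ is nonzero, $X\cap\{\xi=0\}$ is a nonempty proper closed subset of $X$.
\item[(iii)] If $\xi$ is transversal, $A'(P)$ has rank $c$ for every $P\in X$, and the ideal $I_c(A')\subset R$ of maximal minors has radical $\mathfrak m$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) This is the proof of Bertini's theorem. The pairs $(P,[\xi])$ with $\xi|_{\widehat T_P}=0$ form a $\mathbb P^{c-1}$-bundle over $X$, closed in $X\times\mathbb P(V^*)$, of dimension $n+c-1=N-1$. Its image in $\mathbb P(V^*)$ is closed of dimension less than $N$, and the transversal forms are the nonzero $\xi$ whose class lies outside this image.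

(ii) The set is nonempty because $n\ge1$, and proper because the ideal of $X$ contains no linear form.

(iii) The kernel of $A'(P)$ is $\widehat T_P\cap V'$, a hyperplane in $\widehat T_P$, of dimension $n$. So $A'(P)$ has rank $N-n=c$. Thus the maximal minors are forms of positive degree without common zero on $X$, and the Nullstellensatz applies.
\end{proof}

The relations among the columns of $A'$ are governed by the following theorem. Let $\varphi$ be a $c\times N$ matrix over a noetherian ring $B$, with $N>c$, and let $\mathbf e_1,\dots,\mathbf e_N$ be the standard basis of $B^N$. For $I=\{i_0<\dots<i_c\}\subset\{1,\dots,N\}$ put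
\[
\mu_I(\varphi)=\sum_{\nu=0}^c(-1)^\nu\,\Delta_{I\setminus\{i_\nu\}}\,\mathbf e_{i_\nu}\in B^N,
\]
where $\Delta_J$ is the minor of $\varphi$ on the columns in $J$. The $j$-th entry of $\varphi\mu_I$ is the expansion of a $(c+1)\times(c+1)$ determinant with two equal rows, so $\mu_I\in\ker\varphi$.

\begin{theorem}[Buchsbaum--Rim \cite{BR}; {\cite[Thm.~A2.10]{Eis}}]\label{thm:BR}
If $I_c(\varphi)$ has grade $N-c+1$, then the sequence $\Lambda^{c+1}B^N\to B^N\xrightarrow{\varphi}B^c$, whose first map sends the basis vector indexed by $I$ to $\mu_I(\varphi)$, is exact. That is, $\ker\varphi$ is generated by the vectors $\mu_I(\varphi)$.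
\end{theorem}

For $c=1$ the $\mu_I$ are the trivial relations $\varphi_j\mathbf e_i-\varphi_i\mathbf e_j$, and this is the familiar property of regular sequences. For $\varphi=A'$ over $R$ the required grade is $N-c+1=n+1$, exactly the grade that Lemma~\ref{lem:transversal}(iii) provides. With all $N+1$ columns the required grade would be $n+2$, which exceeds $\dim R$.

\section{Syzygies of low degree}\label{sec:key}

In this section $Z$ is an integral projective variety, $f\colon Z\to X$ is a surjective morphism and $L=f^*\mathcal O_X(1)$. Put
\[
D_m=H^0(Z,L^m)\quad(m\in\mathbb Z),\qquad D=\bigoplus_{m\ge0}D_m ,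
\]
and let $x=(x_0,\dots,x_N)\in V\otimes D_1$ be the vector of pulled-back coordinates. The $x_i$ have no common zero on $Z$. We write $A(x)$, $A'(x)$ for the matrices $A$, $A'$ viewed over $D$.

\begin{lemma}\label{lem:D}
\begin{itemize}
\item[(i)] $D$ is a graded domain with $D_0=k$, and $D_m=0$ for $m<0$.
\item[(ii)] The map $X_i\mapsto x_i$ embeds $R$ in $D$, and $D$ is a finitely generated $R$-module.
\item[(iii)] There are finitely many homogeneous elements $\delta_l\in D$, linearly independent over $R$, and a nonzero homogeneous $h\in R$ with $hD\subset G:=\bigoplus_lR\,\delta_l$.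
\end{itemize}
\end{lemma}

\begin{proof}
(i) On the integral projective variety $Z$, a product of nonzero sections of line bundles is nonzero, and $H^0(Z,\mathcal O_Z)=k$. Let $m>0$ and $0\ne\xi\in V^*$. By Lemma~\ref{lem:transversal}(ii) and the surjectivity of $f$, the section $\xi(x)^m$ of $L^m$ is nonzero and vanishes at some point. If $\sigma\in D_{-m}$ were nonzero, $\sigma\,\xi(x)^m$ would be a nonzero constant with a zero.

(ii) A form whose pullback to $Z$ is zero vanishes on $f(Z)=X$, so it is zero in $R$. By the projection formula $D_m=H^0(X,(f_*\mathcal O_Z)(m))$, the sheaf $f_*\mathcal O_Z$ is coherent, and by Serre's finiteness theorem $\bigoplus_{m\ge0}H^0(X,\mathcal F(m))$ is a finitely generated $S$-module for every coherent sheaf $\mathcal F$ on $X$.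

(iii) Among finitely many homogeneous generators of $D$ choose the $\delta_l$ as a basis of $D\otimes_R\operatorname{Frac}R$. Each generator $\alpha$ satisfies $\lambda\alpha\in G$ for some nonzero $\lambda\in R$. As $G$ is a graded submodule, $\lambda$ may be replaced by any of its nonzero homogeneous components. Let $h$ be the product of these elements.
\end{proof}

The borderline case of the degree count needs one more tool. After raising to the $q$-th power we shall meet identities $\sum_m\varepsilon_ma_m^q=0$ with fixed $\varepsilon_m$, and we want to compare coefficients. The letter $q$ always denotes a power of $p$.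

\begin{lemma}\label{lem:indep}
Let $K$ be a finitely generated field extension of $k$. If $\varepsilon_1,\dots,\varepsilon_t\in K$ are linearly independent over $k$, they are linearly independent over the subfield $K^q$ for all large $q$.
\end{lemma}

\begin{proof}
First, $\bigcap_qK^q=k$. The inclusion $\supset$ holds since $k$ is perfect. Let $a\in\bigcap_qK^q$ with $a\notin k$. Then $a$ is transcendental over $k$, and $K$ contains $k(a^{1/q})$, which has degree $q$ over $k(a)$, for all $q$. But the algebraic closure of $k(a)$ in the finitely generated field $K$ is finite over $k(a)$, a contradiction.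

The fields $K^q$ decrease as $q$ grows, so a family independent over $K^q$ is independent over $K^{q'}$ for $q'\ge q$. If the lemma fails, the $\varepsilon_i$ are therefore dependent over every $K^q$. Choose a minimal subfamily with this property, say $\varepsilon_1,\dots,\varepsilon_m$. There is $q_1$ such that all its proper subfamilies are independent over $K^{q_1}$. Then every nontrivial relation over $K^{q_1}$ has a nonzero coefficient at $\varepsilon_1$, and there is exactly one relation with coefficient $1$ there, since the difference of two would be a relation among $\varepsilon_2,\dots,\varepsilon_m$. For $q\ge q_1$, a nontrivial relation over $K^q\subset K^{q_1}$, divided by its first coefficient, is this unique relation. So its coefficients lie in $\bigcap_qK^q=k$, contradicting independence over $k$.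
\end{proof}

\begin{proposition}\label{prop:key}
Let $\xi$ be transversal, and let $v\in V'\otimes D_r$ satisfy $A'(x)v=0$.
\begin{itemize}
\item[(a)] If $r<e$, then $v=0$.
\item[(b)] If $r=e$, then $v$ is a $k$-linear combination of the vectors $\mu_I=\mu_I(A')$; in particular $v\in V'\otimes R_e$.
\end{itemize}
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:D}(i) we may assume $r\ge0$. For a vector or matrix, let $(\cdot)^{[q]}$ denote the result of raising all entries to the $q$-th power. Since $a\mapsto a^q$ is a ring homomorphism, $A'^{[q]}v^{[q]}=0$, the minors of $A'^{[q]}$ are the $q$-th powers of those of $A'$, and $\mu_I(A'^{[q]})=\mu_I^{[q]}$. In particular $I_c(A'^{[q]})$ has radical $\mathfrak m$, hence grade $n+1=N-c+1$, and by Theorem~\ref{thm:BR} the kernel of $A'^{[q]}$ on $R^N$ is generated by the $\mu_I^{[q]}$, whose entries are forms of degree $qe$.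

Take $h$ and $\delta_l$ from Lemma~\ref{lem:D}(iii) and write $hv^{[q]}=\sum_lv_l\delta_l$ with $v_l\in R^N$. The entries of $v_l$ are homogeneous of degree $qr+\deg h-\deg\delta_l$. From
\[
0=h\,A'^{[q]}v^{[q]}=\sum_l\bigl(A'^{[q]}v_l\bigr)\delta_l
\]
and the independence of the $\delta_l$ over $R$ we get $A'^{[q]}v_l=0$. So $v_l=\sum_I\eta_{l,I}\,\mu_I^{[q]}$ with $\eta_{l,I}\in R$, and comparing homogeneous components we may take $\eta_{l,I}$ homogeneous of degree $\deg h-\deg\delta_l-q(e-r)$. With $\eta_I=\sum_l\eta_{l,I}\delta_l$ we obtain, for every $q$,
\begin{equation}\label{eq:split}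
h\,v^{[q]}=\sum_I\eta_I\,\mu_I^{[q]},\qquad \eta_I\in D_{\deg h-q(e-r)} .
\end{equation}

(a) For $q>\deg h$ the degree $\deg h-q(e-r)$ is negative, so $hv^{[q]}=0$. As $D$ is a domain, $v=0$.

(b) Now $\eta_I$ lies in the finite-dimensional space $D_{\deg h}$, which does not depend on $q$. Fix a $k$-basis $\varepsilon_1=h,\varepsilon_2,\dots,\varepsilon_t$ of it, and fix $q$ so large that this basis is independent over $K^q$, where $K=\operatorname{Frac}D$; Lemma~\ref{lem:indep} applies because $D$ is a finitely generated $k$-algebra. Since $k$ is perfect, $\eta_I=\sum_mc_{I,m}^q\,\varepsilon_m$ with $c_{I,m}\in k$, and \eqref{eq:split} becomes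
\[
\varepsilon_1\,v^{[q]}=\sum_{m=1}^t\varepsilon_m\Bigl(\sum_Ic_{I,m}\,\mu_I\Bigr)^{[q]} .
\]
Comparing the coefficients of $\varepsilon_1$ in each entry gives $v^{[q]}=(\sum_Ic_{I,1}\mu_I)^{[q]}$, and $a\mapsto a^q$ is injective on $D$.
\end{proof}

All hypotheses on $X$ meet in this proof. Smoothness makes the radical of $I_c(A')$ equal to $\mathfrak m$. The complete intersection property makes $R$ Cohen--Macaulay and gives $A'$ exactly $c=N-n$ rows, so that the grade is the one required in Theorem~\ref{thm:BR}. Nothing is assumed about the singularities of $Z$.

We apply the proposition to vectors $y$ that lie in the tangent space at $x$. Such a vector need not lie in $V'$; subtracting the right multiple of the Euler relation moves it there, at the cost of one degree.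

\begin{lemma}\label{lem:tangent}
Let $b\ge0$ and let $y\in V\otimes D_b$ be nowhere vanishing on $Z$ with $A(x)y=0$.
\begin{itemize}
\item[(a)] If $b\le e-2$, the morphism $Z\to\mathbb P^N$ defined by $y$ equals $f$.
\item[(b)] If $b=e-1$, then $\xi(y)x-\xi(x)y\in V\otimes R_e$ for every transversal $\xi$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\xi$ be transversal and $u=\xi(y)x-\xi(x)y\in V\otimes D_{b+1}$. Then $\xi(u)=0$, so $u\in V'\otimes D_{b+1}$, and $A'(x)u=\xi(y)A(x)x-\xi(x)A(x)y=0$ by Euler's formula and the hypothesis. Part (b) follows from Proposition~\ref{prop:key}(b). In case (a), Proposition~\ref{prop:key}(a) gives $\xi(x)y=\xi(y)x$. So at every point of the dense open set $\xi(x)\ne0$ the nonzero vector $y$ is proportional to $x$. Two morphisms from a variety to $\mathbb P^N$ that agree on the points of a dense open set are equal.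
\end{proof}

\section{Pairs of points with the same tangent space}\label{sec:pairs}

To use Lemma~\ref{lem:tangent}, the coordinates of the second point must be sections of a power of $L$. Lemma~\ref{lem:finite} will give this only up to a torsion line bundle, whose order may be divisible by $p$. A finite cover removes the torsion in all cases.

\begin{lemma}\label{lem:torsion}
Let $Z_0$ be an integral projective variety and $\mathcal M$ a line bundle with $\mathcal M^\nu\cong\mathcal O_{Z_0}$ for some $\nu\ge1$. There is a finite surjective morphism $\pi\colon Z\to Z_0$ from an integral projective variety with $\pi^*\mathcal M\cong\mathcal O_Z$.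
\end{lemma}

\begin{proof}
Fix a nowhere vanishing section $\theta$ of $\mathcal M^\nu$. It defines an algebra structure on $\bigoplus_{i<\nu}\mathcal M^{-i}$; let $Y\to Z_0$ be its spectrum. Over an affine open set $\operatorname{Spec}B$ where $\mathcal M$ has a generator $\omega$ and $\theta=\beta\omega^\nu$ with $\beta\in B^*$, $Y$ is the spectrum of $B[\tau]/(\tau^\nu-\beta)$. So $Y\to Z_0$ is finite and surjective. The local sections $\tau\omega$ glue to a section $\sigma$ of the pullback of $\mathcal M$ with $\sigma^\nu=\theta$; hence $\sigma$ vanishes nowhere. Since $Z_0$ is irreducible, some irreducible component of $Y$ maps onto $Z_0$; let $Z$ be this component with its reduced structure.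
\end{proof}

\begin{proposition}\label{prop:pair}
Suppose that $\gamma$ is not purely inseparable. Then there are an integral projective variety $Z$ and finite surjective morphisms $f,g\colon Z\to X$ with
\[
\gamma f=\gamma g,\qquad f\ne g,\qquad f^*\mathcal O_X(1)\cong g^*\mathcal O_X(1).
\]
If $L=f^*\mathcal O_X(1)$ and $x,y\in V\otimes D_1$ are the coordinate vectors of $f$ and $g$, then $A(x)y=0$.
\end{proposition}

\begin{proof}
Let $W=(X\times_{X'}X)_{\mathrm{red}}$, the set of pairs of points with the same tangent space. Both projections $\mathrm{pr}_1,\mathrm{pr}_2\colon W\to X$ are finite by Lemma~\ref{lem:finite}. The separable degree $s$ of $\gamma$ is at least $2$, so over every point $P$ of a dense open subset of $X$ there is a pair $(P,Q)\in W$ with $Q\ne P$. These pairs lie on the finitely many irreducible components of $W$ that are not contained in the diagonal, so one such component $Z_0$ dominates $X$ under $\mathrm{pr}_1$. Being finite over $X$, it has dimension $n$; so its images under the finite maps $\mathrm{pr}_1$, $\mathrm{pr}_2$ are closed of dimension $n$, and both equal $X$.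

On $Z_0$ we have $\gamma\,\mathrm{pr}_1=\gamma\,\mathrm{pr}_2$, and Lemma~\ref{lem:finite} gives $\mathrm{pr}_1^*\mathcal O_X(e)\cong\mathrm{pr}_2^*\mathcal O_X(e)$. So $\mathcal M=\mathrm{pr}_2^*\mathcal O_X(1)\otimes\mathrm{pr}_1^*\mathcal O_X(-1)$ satisfies $\mathcal M^e\cong\mathcal O_{Z_0}$. Take $\pi\colon Z\to Z_0$ from Lemma~\ref{lem:torsion} and put $f=\mathrm{pr}_1\pi$, $g=\mathrm{pr}_2\pi$. Then $f\ne g$ because $Z_0$ is not contained in the diagonal. At each point $z\in Z$ we have $y(z)\in\widehat T_{g(z)}=\widehat T_{f(z)}=\ker A(x(z))$. So the entries of $A(x)y$ vanish at every point of the reduced variety $Z$, and are zero.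
\end{proof}

\begin{corollary}\label{cor:e3}
If $e\ge3$, then $\gamma$ is purely inseparable.
\end{corollary}

\begin{proof}
Otherwise Lemma~\ref{lem:tangent}(a) with $b=1\le e-2$ gives $g=f$ in Proposition~\ref{prop:pair}.
\end{proof}

There remain $e=1$, a quadric, and $e=2$, a cubic hypersurface or an intersection of two quadrics. For these the single condition $A(x)y=0$ is too weak. For instance, if $p\ne2$ and $F=\sum_iX_i^2$, then $y=x+\Phi x$ satisfies it for every skew-symmetric matrix $\Phi$. We must use that the two tangent spaces are equal, not only that one point lies in the tangent space at the other.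

\section{Intersections of quadrics}\label{sec:quadrics}

\begin{proposition}\label{prop:quadrics}
If $d_j=2$ for all $j$, then $\gamma$ is injective.
\end{proposition}

\begin{proof}
Here $A(P)$ is linear in $P$, and for a quadratic form $F_j$, in every characteristic,
\[
F_j(sP+tQ)=s^2F_j(P)+st\,B_j(P,Q)+t^2F_j(Q),\qquad B_j(P,Q)=\sum_iQ_i\,\partial_iF_j(P).
\]
Let $P\ne Q$ be points of $X$ with $\widehat T_P=\widehat T_Q$. Since $Q\in\widehat T_P$, we have $B_j(P,Q)=0$ for all $j$, so the line through $P$ and $Q$ lies in $X$. The matrices $A(P)$ and $A(Q)$ have rank $c$ and the same kernel, hence the same row space, so $A(Q)=C\,A(P)$ with $C\in GL_c(k)$. Let $-s$ be an eigenvalue of $C$. The vector $sP+Q$ is nonzero and represents a point of $X$, and $A(sP+Q)=(sI+C)A(P)$ has rank less than $c$. This contradicts the smoothness of $X$.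
\end{proof}

\section{Cubic hypersurfaces}\label{sec:cubics}

Let $c=1$ and $d=3$, so $e=2$ and $N=n+1$. Write $F$ for the equation, $F_i=\partial_iF$, and $\nabla F=(F_0,\dots,F_N)$, so that $A=\nabla F$.

\begin{proposition}\label{prop:cubics}
The Gauss map of a smooth cubic hypersurface is purely inseparable.
\end{proposition}

For $n=1$ this is elementary. If a line is tangent to $X$ at two distinct points, the restriction of $F$ to it is a binary cubic form with two double zeros, hence zero; then the irreducible cubic $X$ contains a line, which is impossible. So $\gamma$ is injective.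

Let $n\ge2$, suppose that $\gamma$ is not purely inseparable, and take $Z,f,g,x,y$ from Proposition~\ref{prop:pair}. We are in the borderline case $b=1=e-1$ of Lemma~\ref{lem:tangent}. The relation of degree $2$ need not vanish, but its coefficients lie in $R$: it comes from $X$. We deduce that $y$ itself comes from $X$, so that the unknown cover $Z$ drops out and the problem becomes one of linear algebra.

\begin{lemma}\label{lem:linear}
There is $\Phi\in\operatorname{End}(V)$ with $y=\Phi x$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:transversal}(i) we may choose coordinates so that all the forms $X_i$ are transversal. Lemma~\ref{lem:tangent}(b) for $\xi=X_i$ gives $y_ix_j-x_iy_j\in R_2$ for all $i,j$. So $\beta=y\wedge x$ lies in $\Lambda^2V\otimes R_2$, and $\beta\wedge x=0$.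

On $X$ the coordinate vector is a nowhere vanishing section of $V\otimes\mathcal O_X(1)$, locally part of a basis, so the complex
\[
0\to\mathcal O_X\xrightarrow{\,x\,}V\otimes\mathcal O_X(1)\xrightarrow{\wedge x}\Lambda^2V\otimes\mathcal O_X(2)\xrightarrow{\wedge x}\Lambda^3V\otimes\mathcal O_X(3)
\]
is exact. Let $\mathcal K$ be the kernel of the last map; $\beta$ is a global section of $\mathcal K$. Twist $0\to\mathcal O_{\mathbb P^N}(-3)\to\mathcal O_{\mathbb P^N}\to\mathcal O_X\to0$ and use that line bundles on $\mathbb P^N$ have no cohomology in degrees $1$ and $2$ when $N\ge3$: this gives $H^1(X,\mathcal O_X)=0$ and $H^0(X,\mathcal O_X(1))=V^*$. From $0\to\mathcal O_X\to V\otimes\mathcal O_X(1)\to\mathcal K\to0$ we conclude that $\beta=v\wedge x$ for some $v\in V\otimes V^*$, that is, $v=\Phi_0x$ with $\Phi_0\in\operatorname{End}(V)$.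

Now $(y-v)\wedge x=0$ on $Z$, which says $(y_i-v_i)x_j=(y_j-v_j)x_i$. So the functions $(y_i-v_i)/x_i$, regular on the open sets $x_i\ne0$, glue to a global function $\tau\in H^0(Z,\mathcal O_Z)=k$ with $y-v=\tau x$. Take $\Phi=\Phi_0+\tau I$.
\end{proof}

The vanishing of $H^1(X,\mathcal O_X)$ is where $n\ge2$ is used; it fails for plane cubics.

\begin{lemma}\label{lem:partials}
The partial derivatives $F_0,\dots,F_N$ are linearly independent over $k$.
\end{lemma}

\begin{proof}
A relation $\sum_ia_iF_i=0$ with $0\ne a\in V$ says that $A(x)a=0$. Apply Lemma~\ref{lem:tangent}(a) to the identity map of $X$, with $y=a$ and $b=0=e-2$: the constant morphism with value $[a]$ equals the inclusion of $X$ in $\mathbb P^N$. This is absurd since $n\ge1$.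
\end{proof}

The lemma says that no point lies on all tangent hyperplanes. Example~\ref{ex:conic} shows that this can fail for $e=1$.

\begin{proof}[End of the proof of Proposition~\ref{prop:cubics}]
The sections $\nabla F(x)$ and $\nabla F(y)$ of $V^*\otimes L^2$ vanish nowhere, and they span the same line at every point of $Z$ because $\gamma f=\gamma g$. So $F_i(y)F_j(x)=F_j(y)F_i(x)$, and the quotients $F_i(y)/F_i(x)$ glue to a nowhere vanishing global function: $\nabla F(y)=\kappa\,\nabla F(x)$ with $\kappa\in k^*$. Substitute $y=\Phi x$ and let $\mathbf X=(X_0,\dots,X_N)$. The quadratic forms $F_i(\Phi\mathbf X)-\kappa F_i(\mathbf X)$ are zero in $D$, hence in $R_2=S_2$: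
\[
(\nabla F)(\Phi\mathbf X)=\kappa\,\nabla F(\mathbf X).
\]
Also $F(y)=0$ because $g$ maps to $X$, so the cubic form $F(\Phi\mathbf X)$ is zero in $R$, and $F(\Phi\mathbf X)=\nu F(\mathbf X)$ with $\nu\in k$. Differentiate this identity, writing gradients as columns: $\Phi^{T}(\nabla F)(\Phi\mathbf X)=\nu\,\nabla F(\mathbf X)$. Together,
\[
(\kappa\,\Phi^T-\nu I)\,\nabla F(\mathbf X)=0 .
\]
Each row of the matrix $\kappa\Phi^T-\nu I$ is a linear relation among the $F_i$, so it vanishes by Lemma~\ref{lem:partials}. Thus $\Phi$ is a scalar matrix, nonzero since $y\ne0$, and $f=g$, a contradiction.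
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Finiteness is Lemma~\ref{lem:finite}. If $e\ge3$, apply Corollary~\ref{cor:e3}. If $e\le2$, the degrees $(d_j)$ are $(2)$, $(2,2)$ or $(3)$. In the first two cases $\gamma$ is injective by Proposition~\ref{prop:quadrics}, so its separable degree is $1$; the third is Proposition~\ref{prop:cubics}.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:degree}]
By Theorem~\ref{thm:main}, $\deg\gamma$ is a power of $p$. By the projection formula and Lemma~\ref{lem:finite},
$\deg\gamma\cdot\deg X'=\int_Xc_1(\mathcal O_X(e))^n=d\,e^n$. If $p\nmid de$, then $a=0$.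
\end{proof}

\section{Pullbacks of the tangent bundle}\label{sec:vanishing}

\begin{proof}[Proof of Theorem~\ref{thm:vanishing}]
(a) The Euler sequence presents $T_{\mathbb P^N}|_X$ as $V\otimes\mathcal O_X(1)$ modulo $\mathcal O_X\cdot x$, and $T_X$ is the kernel of the map to the normal bundle $\bigoplus_j\mathcal O_X(d_j)$, which is induced by $A$. With \eqref{eq:E} this gives $T_X\cong\mathcal E(1)/\mathcal O_X\cdot x$. A section of $f^*T_X\otimes L^t$ need not lift to $f^*\mathcal E\otimes L^{t+1}$, but the construction of Lemma~\ref{lem:tangent} does not need a lift. Fix a transversal $\xi$ and let $\mathcal E'=\ker A'\subset V'\otimes\mathcal O_X$. The map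
\[
\mathcal E(1)\to\mathcal E'(2),\qquad v\mapsto\xi(v)x-\xi(x)v ,
\]
kills $x$, so it induces $\rho\colon T_X\to\mathcal E'(2)$. At a point where $\xi(x)\ne0$, the equation $\xi(v)x=\xi(x)v$ forces $v$ to be a multiple of $x$; so $\rho$ is injective on the fiber there. A section of $f^*T_X\otimes L^t$ killed by $f^*\rho$ thus vanishes at all points of the dense open set $\xi(x)\ne0$ of $Z$; it is zero because the sheaf is locally free and $Z$ is integral. Hence $H^0(Z,f^*T_X\otimes L^t)$ injects into $\{u\in V'\otimes D_{t+2}:A'(x)u=0\}$, which is zero by Proposition~\ref{prop:key}(a) since $t+2<e$.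

(b) The condition $g(z)\in\mathbb T_{f(z)}X$ is the vanishing at $z$ of a section of $\bigoplus_jL^{e_j}\otimes g^*\mathcal O(1)$, so it holds for all $z\in Z$. Let $\pi\colon\widetilde Z\to Z$ be the cover of Lemma~\ref{lem:torsion} for $\mathcal M$. Then $g\pi$ is defined by a nowhere vanishing vector $y$ of sections of $(\pi^*L)^b$ with $A(x)y=0$, and Lemma~\ref{lem:tangent}(a) for $f\pi$ gives $g\pi=f\pi$. As $\pi$ is surjective, $g=f$. Then $L\cong L^b\otimes\mathcal M$, so $L^{-m(b-1)}$ is trivial for some $m\ge1$. By Lemma~\ref{lem:D}(i), negative powers of $L$ have no nonzero sections, so $b=1$.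
\end{proof}

\begin{remark}
Let $e\ge3$. Taking $t=0$ gives $H^0(Z,f^*T_X)=0$ for every surjective $f\colon Z\to X$. This space equals $\operatorname{Hom}(f^*\Omega^1_X,\mathcal O_Z)$ and parametrizes the first-order deformations of $f$ with $Z$ and $X$ fixed, so surjective morphisms onto $X$ are infinitesimally rigid. The statement includes $H^0(X,(\mathrm{Fr}^i)^*T_X)=0$ for all iterates of the absolute Frobenius morphism $\mathrm{Fr}$: let $Z$ be the scheme $X$ with its structure morphism composed with the automorphism $\mathrm{Fr}^i$ of $\operatorname{Spec}k$; then $\mathrm{Fr}^i\colon Z\to X$ is a surjective morphism of $k$-varieties.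
\end{remark}

\begin{remark}
The bound in (a) is sharp for $n=1$. By adjunction the canonical sheaf is $\mathcal O_X(\sum_jd_j-N-1)$, and $\sum_jd_j=e+c$, $N=c+1$. So $T_X\cong\mathcal O_X(2-e)$ and $H^0(X,T_X(e-2))=k\ne0$.
\end{remark}

\section{Neither hypothesis can be dropped}\label{sec:examples}

Fix any $n\ge1$ and $p>0$, an integer $m\ge2$ prime to $p$, and $U=k^{n+1}$. The idea is to build an embedding in which the tangent space depends only on $p$-th powers, which are invisible to differentiation, and to hide a separable map of degree greater than $1$ inside them.

\begin{example}[smooth, not a complete intersection]\label{ex:segre}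
For $a\in U$ put $w(a)=(a_0^{pm},\dots,a_n^{pm})$, and let $Y$ be the image of
\[
\mathbb P(U)\to\mathbb P(U\otimes U),\qquad [a]\mapsto[a\otimes w(a)] .
\]
This map is the graph of the morphism $w\colon\mathbb P^n\to\mathbb P^n$ followed by the Segre embedding, hence a closed immersion. So $Y\cong\mathbb P^n$ is smooth, $\mathcal O_Y(1)$ corresponds to $\mathcal O_{\mathbb P^n}(1+pm)$, and $\deg Y=(1+pm)^n$.

The map $a\mapsto a\otimes w(a)$ takes values in the affine cone over $Y$. Since $dw=0$, its differential at $a$ is $a'\mapsto a'\otimes w(a)$, with image $U\otimes w(a)$. This space has dimension $n+1$ and lies in the affine tangent space of $Y$, so it equals that space. Thus $\gamma_Y=\iota\circ w$ with $\iota([w])=U\otimes w$. For $w_0=1$ the space $U\otimes w$ is spanned by the vectors $\mathbf e_i\otimes\mathbf e_0+\sum_{j\ge1}w_j\,\mathbf e_i\otimes\mathbf e_j$. It is the graph of a linear map on $U\otimes\mathbf e_0$ whose matrix entries, the coordinates in a standard chart of the Grassmannian, are the $w_j$ and $0$. So the function field of the image of $\iota$ is generated by the $w_j/w_0$, and with $t_j=a_j/a_0$ the extension $k(Y)/k(Y')$ is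
\[
k(t_1,\dots,t_n)\,/\,k(t_1^{pm},\dots,t_n^{pm}).
\]
The intermediate field $k(t_1^p,\dots,t_n^p)$ is separable of degree $m^n$ over the smaller field, and the larger field is purely inseparable over it. So $\gamma_Y$ has separable degree $m^n>1$: the points obtained from $[a]$ by multiplying coordinates by $m$-th roots of unity have the same tangent space. By Theorem~\ref{thm:main}, $Y$ is not a complete intersection.
\end{example}

\begin{example}[a singular hypersurface]\label{ex:singular}
If a projective variety of dimension $n$ lies in a projective space of dimension at least $n+2$, projection from a suitable point outside it is a birational morphism onto the image \cite[Ex.~I.4.9]{Har}. Iterating, we find a surjective linear map $\varpi\colon U\otimes U\to k^{n+2}$ such that $\mathbb P(\ker\varpi)$ is disjoint from $Y$ and the induced morphism $\pi\colon Y\to Y_1\subset\mathbb P^{n+1}$ is birational onto a hypersurface $Y_1$, of degree $(1+pm)^n$. Let $\gamma_{Y_1}$ be the Gauss map of $Y_1$, defined on the smooth locus, and $Y_1'$ the closure of its image.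

Let $P$ be a point of a dense open set that $\pi$ maps isomorphically onto an open subset of the smooth locus of $Y_1$. The linear map $\varpi$ sends the cone over $Y$ to the cone over $Y_1$, so it sends $\widehat T_P$ into $\widehat T_{\pi(P)}$. It is bijective from the line $kP$ to the line $k\varpi(P)$, and the induced map on the quotients by these lines is the differential of $\pi$ at $P$, which is bijective. Hence $\widehat T_{\pi(P)}=\varpi(\widehat T_P)$, and $\gamma_{Y_1}\circ\pi$ is the composition of $\gamma_Y$ with the rational map $E\mapsto\varpi(E)$ of Grassmannians. This gives a tower of fields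
\[
k(Y_1')\subset k(Y')\subset k(Y)=k(Y_1).
\]
Since $k(Y)/k(Y')$ is not purely inseparable, neither is $k(Y_1)/k(Y_1')$; if the latter is finite, its separable degree is at least $m^n$. So $Y_1$ is a complete intersection whose Gauss map is not purely inseparable, and by Theorem~\ref{thm:main} it is singular.
\end{example}

\begin{thebibliography}{9}

\bibitem{BR}
Buchsbaum and Rim, \emph{A generalized Koszul complex II}, Trans. AMS 111 (1964).

\bibitem{Eis}
Eisenbud, \emph{Commutative Algebra}.

\bibitem{Har}
Hartshorne, \emph{Algebraic Geometry}.

\bibitem{problem}
\emph{On the inseparability of the Gauss map},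
\texttt{https://duo.uio.no/\allowbreak bitstream/\allowbreak handle/\allowbreak 10852/\allowbreak 43626/\allowbreak 1990-10.pdf?\allowbreak isAllowed=y\&sequence=1}

\end{thebibliography}
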